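\title{Embeddings between Bohr topologies of Abelian groups of bounded exponent}

\begin{abstract}
For an Abelian group $G$ let $G^\#$ be $G$ with its Bohr topology, and let $\mathbb{V}_n^\kappa$ be the direct sum of $\kappa$ cyclic groups of order $n$. We prove that if $n\nmid N$, the cardinal $\kappa$ is infinite and $H$ is an Abelian group with $|NH|<\kappa$, then $(\mathbb{V}_n^\kappa)^\#$ is not homeomorphic to a subspace of $H^\#$. Consequently, for a prime $p$, an integer $k>1$ and infinite cardinals $\kappa,\lambda$, the space $(\mathbb{V}_{p^k}^\kappa)^\#$ embeds into $(\mathbb{V}_{p^{k-1}}^\kappa\times\mathbb{V}_{p^k}^\lambda)^\#$ if and only if $\lambda\ge\kappa$. We also show that for Abelian groups $G,H$ of bounded exponent with $G$ infinite, $G^\#$ embeds into $H^\#$ if and only if a finite-index subgroup of $G$ is isomorphic to a subgroup of $H$.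
\end{abstract}

\section{Introduction}

Let $\mathbb{T}=\{z\in\mathbb{C}:|z|=1\}$ be the circle group. A \emph{character} of an Abelian group $G$ is a homomorphism $G\to\mathbb{T}$. The \emph{Bohr topology} on $G$ is the coarsest topology that makes all characters continuous, and $G^\#$ denotes $G$ with this topology. We say that $G^\#$ \emph{embeds} into $H^\#$ if some map $G\to H$ is a homeomorphism of $G^\#$ onto a subspace of $H^\#$. The map need not be a homomorphism. For an integer $m\ge1$ we write $\mathbb{V}_m$ for the cyclic group of order $m$, and $\mathbb{V}_m^\kappa$ for the direct sum of $\kappa$ copies of it.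

The Bohr topology is defined from the group structure alone, so one may ask how much of that structure the bare topological space remembers. If $G$ is isomorphic to a subgroup of $H$, then $G^\#$ embeds into $H^\#$ (see Section~\ref{sec:bohr}). The converse is false. The space $(\mathbb{V}_3\times\mathbb{V}_2^\omega)^\#$ is the topological sum of three copies of $(\mathbb{V}_2^\omega)^\#$, while $(\mathbb{V}_2^\omega)^\#\cong(\mathbb{V}_2^2\times\mathbb{V}_2^\omega)^\#$ is the sum of four such copies. So the first space embeds into the second, although $\mathbb{V}_2^\omega$ has no element of order $3$. A finite amount of torsion is thus invisible to the topology. The following question, posed in \cite{topics}, asks whether a large supply of independent elements of order $p^k$ can be simulated by a large supply of order $p^{k-1}$ together with a smaller, but infinite, supply of order $p^k$.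

\begin{quote}
\emph{Let $p$ be a prime, $k>1$ an integer, and $\kappa,\lambda$ infinite cardinals such that $(\mathbb{V}_{p^k}^\kappa)^\#$ embeds into $(\mathbb{V}_{p^{k-1}}^\kappa\times\mathbb{V}_{p^k}^\lambda)^\#$. Must $\lambda\ge\kappa$ hold?}
\end{quote}

For $\kappa=\omega$ there is nothing to prove, so the first case is $p=k=2$, $\kappa=\omega_1$, $\lambda=\omega$. Put $G=\mathbb{V}_{p^k}^\kappa$ and $H=\mathbb{V}_{p^{k-1}}^\kappa\times\mathbb{V}_{p^k}^\lambda$ with $\lambda<\kappa$. An injective homomorphism $G\to H$ would map $p^{k-1}G$, of cardinality $\kappa$, into $p^{k-1}H$, of cardinality $\lambda$, so there is none. This suggests the answer yes, and the most obvious nonlinear substitute, writing elements of $\mathbb{V}_4$ in binary digits, is not continuous (Example~\ref{ex:digits}). But multiplication by $p^{k-1}$ has no meaning for a mere homeomorphism. Both groups have cardinality $\kappa$. Moreover, every subgroup of $G$ of cardinality at most $\lambda$ lies in a copy of $\mathbb{V}_{p^k}^\lambda$ and hence is isomorphic to a subgroup of $H$, so no small subgroup of $G$ chosen in advance can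 carry an obstruction.

The answer is yes, in ZFC. It follows from a theorem in which the target group is arbitrary. As usual, $NH=\{Nh:h\in H\}$.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $N\ge1$ be integers with $n\nmid N$, let $\kappa$ be an infinite cardinal, and let $H$ be an Abelian group with $|NH|<\kappa$. Then $(\mathbb{V}_n^\kappa)^\#$ does not embed into $H^\#$.
\end{theorem}

Neither hypothesis can be dropped, as $H=\mathbb{V}_n^\kappa$ shows: there $NH=0$ if $n\mid N$, and $|NH|=\kappa$ if $n\nmid N$.

\begin{corollary}\label{cor:problem}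
Let $p$ be a prime, $k>1$ an integer, and $\kappa,\lambda$ infinite cardinals. Then $(\mathbb{V}_{p^k}^\kappa)^\#$ embeds into $(\mathbb{V}_{p^{k-1}}^\kappa\times\mathbb{V}_{p^k}^\lambda)^\#$ if and only if $\lambda\ge\kappa$.
\end{corollary}

\begin{proof}
Let $H=\mathbb{V}_{p^{k-1}}^\kappa\times\mathbb{V}_{p^k}^\lambda$, $n=p^k$ and $N=p^{k-1}$. Then $n\nmid N$, and $NH\cong\mathbb{V}_p^\lambda$ has cardinality $\lambda$. If $\lambda<\kappa$, Theorem~\ref{thm:main} excludes an embedding. If $\lambda\ge\kappa$, then $\mathbb{V}_{p^k}^\kappa$ is isomorphic to a subgroup of $H$.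
\end{proof}

Theorem~\ref{thm:main} also decides embeddability between groups that are \emph{bounded}, that is, of finite exponent. For an Abelian group $M$ and a prime $p$ let $M[p]=\{g\in M:pg=0\}$ and $r_p(M)=\dim_{\mathbb{F}_p}M[p]$.

\begin{theorem}\label{thm:class}
Let $G,H$ be bounded Abelian groups with $G$ infinite. The following are equivalent:
\begin{enumerate}
\item[(a)] $G^\#$ embeds into $H^\#$;
\item[(b)] for every prime $p$ and every $k\ge1$: if $r_p(p^{k-1}G)$ is infinite, then $r_p(p^{k-1}G)\le r_p(p^{k-1}H)$;
\item[(c)] some finite-index subgroup of $G$ is isomorphic to a subgroup of $H$.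
\end{enumerate}
In particular, for bounded $H$, $n\ge2$ and infinite $\kappa$, the space $(\mathbb{V}_n^\kappa)^\#$ embeds into $H^\#$ if and only if $\mathbb{V}_n^\kappa$ is isomorphic to a subgroup of $H$.
\end{theorem}

So among bounded groups the phenomenon seen for $\mathbb{V}_3\times\mathbb{V}_2^\omega$ is the only way in which a topological embedding can exist without an algebraic one.

The proof of Theorem~\ref{thm:main} shows that a continuous map between Bohr topologies is partly additive on differences of basis vectors, and that this partial additivity forces it to respect multiplication by $N$ in a limiting sense. Section~\ref{sec:bohr} describes which sums of basis vectors are close to $0$ in $(\mathbb{V}_n^\kappa)^\#$. Section~\ref{sec:idea} states the additivity property and deduces the case $2H=0$ by hand. Section~\ref{sec:pairs} proves the additivity property by Ramsey's theorem and Haar measure. Section~\ref{sec:main} proves Theorem~\ref{thm:main} with iterated limits along ultrafilters, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.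

\section{Neighborhoods in the Bohr topology}\label{sec:bohr}

For an Abelian group $H$ let $\widehat H$ be the group of all its characters. The basic neighborhoods of $h_0$ in $H^\#$ are the sets
\[
\{h\in H:|\chi_s(h-h_0)-1|<\varepsilon\text{ for }s=1,\dots,r\},\qquad \chi_1,\dots,\chi_r\in\widehat H,\ \varepsilon>0 .
\]
We use the following standard facts.
\begin{enumerate}
\item[(B1)] Translations are homeomorphisms of $H^\#$, and every homomorphism $G\to H$ is continuous as a map $G^\#\to H^\#$, since its composition with a character is a character.
\item[(B2)] Since $\mathbb{T}$ is divisible, every character of a subgroup $H_0\le H$ extends to $H$. Hence the subspace topology on $H_0$ is that of $H_0^\#$. Also, characters separate points, because a nonzero cyclic subgroup $\langle h\rangle$ has a character $\chi$ with $\chi(h)\ne1$. So $H^\#$ is Hausdorff, and it is discrete when $H$ is finite.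
\item[(B3)] $(H_1\times H_2)^\#=H_1^\#\times H_2^\#$, because the characters of $H_1\times H_2$ are the maps $(h_1,h_2)\mapsto\chi_1(h_1)\chi_2(h_2)$ with $\chi_s\in\widehat{H_s}$.
\item[(B4)] The map $h\mapsto(\chi(h))_{\chi\in\widehat H}$ is an injective homomorphism of $H$ into the compact group $\mathbb{T}^{\widehat H}$ and a homeomorphism of $H^\#$ onto its image.
\end{enumerate}

Suppose that $nG=0$ for some $n\ge1$. Then characters of $G$ take values in the finite set of $n$-th roots of unity, so for small $\varepsilon$ the condition $|\theta(g)-1|<\varepsilon$ means $\theta(g)=1$. Call a subgroup $L=\bigcap_{s\le r}\ker\theta_s$ with $\theta_1,\dots,\theta_r\in\widehat G$ \emph{basic}. Basic subgroups have finite index and are closed and open in $G^\#$, and the cosets $y+L$ with $L$ basic form a neighborhood base at $y$.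

Now let $G=\mathbb{V}_n^\kappa$ with $n\ge2$ and $\kappa$ infinite, and let $(e_\alpha)_{\alpha<\kappa}$ be a \emph{basis}, that is, $G=\bigoplus_\alpha\langle e_\alpha\rangle$ with each $e_\alpha$ of order $n$. A character of $G$ is the same thing as an arbitrary assignment of an $n$-th root of unity to each $e_\alpha$. Throughout, $\zeta=\exp(2\pi\mathrm{i}/n)$. The next two lemmas say which combinations of basis vectors come close to $0$ and which do not.

\begin{lemma}\label{lem:partition}
For every basic subgroup $L$ of $G$ there is a finite partition of $\kappa$ such that $e_\alpha-e_\beta\in L$ whenever $\alpha,\beta$ lie in the same piece.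
\end{lemma}

\begin{proof}
If $L=\bigcap_{s\le r}\ker\theta_s$, partition $\kappa$ according to the value of $(\theta_1(e_\alpha),\dots,\theta_r(e_\alpha))$. There are at most $n^r$ values.
\end{proof}

For subsets $B,C\subseteq\kappa$ and $N\ge1$ put
\[
X_N(B,C)=\Big\{\sum_{l=1}^N(e_{a_l}-e_{b_l}):\ a_1,\dots,a_N\in B,\ b_1,\dots,b_N\in C\Big\}.
\]

\begin{lemma}\label{lem:far}
If $B\cap C=\emptyset$ and $n\nmid N$, then $0$ is not in the closure of $X_N(B,C)$ in $G^\#$.
\end{lemma}

\begin{proof}
Let $\theta\in\widehat G$ satisfy $\theta(e_\alpha)=\zeta$ for $\alpha\in B$ and $\theta(e_\alpha)=1$ for $\alpha\notin B$. Since $C$ is disjoint from $B$, the character $\theta$ equals $\zeta^N$ on $X_N(B,C)$, and $\zeta^N\ne1$ because $n\nmid N$. So the neighborhood $\ker\theta$ of $0$ misses $X_N(B,C)$.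
\end{proof}

This is the only place where the hypothesis $n\nmid N$ of Theorem~\ref{thm:main} enters. If $n\mid N$ and $B,C$ are nonempty, then $0=N(e_a-e_b)$ belongs to $X_N(B,C)$.

\begin{example}\label{ex:digits}
Write each coordinate of an element of $\mathbb{V}_4^\kappa$ as $\sigma+2\tau$ with $\sigma,\tau\in\{0,1\}$. Recording the digits gives a bijection $f:\mathbb{V}_4^\kappa\to\mathbb{V}_2^\kappa\times\mathbb{V}_2^\kappa\cong\mathbb{V}_2^\kappa$ with $f(0)=0$. Let $\chi$ be the character of the target given by $-1$ raised to the sum of all digits $\tau$. For $\alpha\ne\beta$ the element $e_\alpha-e_\beta=e_\alpha+3e_\beta$ has exactly one digit $\tau$ equal to $1$, so $\chi(f(e_\alpha-e_\beta))=-1$. By Lemma~\ref{lem:partition} every neighborhood of $0$ contains such an element. Hence $f$ is not continuous at $0$.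
\end{example}

\section{Linearization, and targets of exponent two}\label{sec:idea}

By Lemma~\ref{lem:partition} the points $y+e_i-e_j$ accumulate at $y$. The starting point of the proof is that a continuous map is additive in $e_i$ and $e_j$ on these points, once the basis has been thinned out.

\begin{proposition}\label{prop:linear}
Let $n\ge2$, let $G=\mathbb{V}_n^\omega$ have basis $(e_j)_{j<\omega}$, let $H$ be an Abelian group and let $f:G^\#\to H^\#$ be continuous. Then there are an infinite set $A\subseteq\omega$ and, for each $y\in G$, a number $t(y)<\omega$ and elements $x^y_i\in H$ $(i\in A,\ i\ge t(y))$ such that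
\begin{equation}\label{eq:linear}
f(y+e_i-e_j)=f(y)+x^y_i-x^y_j\qquad\text{for all } i<j \text{ in } A \text{ with } i\ge t(y).
\end{equation}
\end{proposition}

The proof is in Section~\ref{sec:pairs}. For a homomorphism one can take $x^y_i=f(e_i)$. In general, \eqref{eq:linear} is weaker in two ways. It applies only when the index with the plus sign is the smaller one. And the elements $x^y_i$, which play the role of a derivative of $f$ at $y$, depend on $y$.

\begin{example}\label{ex:flip}
Let $n\ge3$, let $\theta(e_j)=\zeta$ for all $j$, and put $f(y)=y$ for $y\in\ker\theta$ and $f(y)=-y$ otherwise. Since $\ker\theta$ is closed and open and $f\circ f$ is the identity, $f$ is a homeomorphism of $G^\#$. As $\theta(y+e_i-e_j)=\theta(y)$, formula \eqref{eq:linear} holds with $x^y_i=e_i$ for $y\in\ker\theta$ and $x^y_i=-e_i$ for $y\notin\ker\theta$.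
\end{example}

For $N=1$ Theorem~\ref{thm:main} is a comparison of cardinalities. The smallest case with content is $N=2$, $n\ge3$, $\kappa=\omega$ and $2H=0$, which contains the statement that $(\mathbb{V}_4^\omega)^\#$ does not embed into $(\mathbb{V}_2^\omega)^\#$. We deduce this case from Proposition~\ref{prop:linear}.

Let $2H=0$ and let $f:G^\#\to H^\#$ be continuous with $f(0)=0$. Take $A$ as in the proposition and split it into disjoint infinite sets $B$ and $C$. We claim that $0$ lies in the closure of $f(X_2(B,C))$. By Lemma~\ref{lem:far}, $0$ is not in the closure of $X_2(B,C)$, so the claim shows that $f$ is not an embedding.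

Let $M$ be a basic subgroup of $H$. By continuity at $0$ there is a basic subgroup $L$ of $G$ with $f(L)\subseteq M$. Take the partition of Lemma~\ref{lem:partition} for $L$, and choose infinite sets $P\subseteq B$ and $Q\subseteq C$, each contained in one piece. Fix $a\in P$ and $b\in Q$, and put $y=e_a-e_b$. Since $M$ has finite index in $H$, there is an infinite set $Q'\subseteq Q$ on which $x^y_j$ is defined and constant modulo $M$. Choose
\[
t(y)\le b''<a'<b',\qquad a'\in P,\quad b',b''\in Q'.
\]
From $y$ we can step back toward $0$ or step forward, and \eqref{eq:linear} applies to both steps: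
\[
f(y+e_{b''}-e_{a'})=f(y)+x^y_{b''}-x^y_{a'},\qquad f(y+e_{a'}-e_{b'})=f(y)+x^y_{a'}-x^y_{b'} .
\]
The backward step ends at $(e_a-e_{a'})+(e_{b''}-e_b)\in L$, so the first value lies in $M$. The forward step ends at $e_a-e_b+e_{a'}-e_{b'}\in X_2(B,C)$. Since $2H=0$, we have $x^y_{a'}-x^y_{b'}=x^y_{b'}-x^y_{a'}$, and this is congruent to $x^y_{b''}-x^y_{a'}$ modulo $M$. So the second value also lies in $M$, which proves the claim.

In words, a group of exponent two cannot tell the forward step from the backward step, while $G^\#$ can. Two things change in general. First, for $N\ge3$ we must take $N$ forward steps, each with an increment that depends on the point reached, and we need the $N$ increments to be nearly equal. The backward step gives this. It nearly returns to $0$, so the increment at $y=e_a-e_b$ nearly equals $f(y)$, which is the increment at $0$. Second, $N$ times this common increment must be nearly $0$, which is automatic only when $NH=0$. Here the hypothesis $|NH|<\kappa$ lets us choose a countable part of the basis, depending on $f$, on which this holds.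

\section{Small arrays on pairs}\label{sec:pairs}

For fixed $y$, Proposition~\ref{prop:linear} concerns the array $h(i,j)=f(y+e_i-e_j)-f(y)$. Continuity of $f$ at $y$ and Lemma~\ref{lem:partition} give it the following property. Let $H$ be an Abelian group and $D\subseteq\omega$ infinite. An array of elements $h(i,j)\in H$, given for $i<j$ in $D$, is \emph{small} if for every $\chi\in\widehat H$ and $\varepsilon>0$ there is a finite partition of $D$ such that $|\chi(h(i,j))-1|<\varepsilon$ whenever $i<j$ lie in the same piece. The restriction of a small array to an infinite subset of $D$ is small.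

Every array of the form $h(i,j)=x_i-x_j$ is small: cut $\mathbb{T}$ into finitely many arcs of diameter less than $\varepsilon$ and partition $D$ according to the arc containing $\chi(x_i)$. The exact converse fails, since the values $h(\min D,j)$ can be changed at will by giving $\min D$ a piece of its own. The converse does hold on an infinite subset.

\begin{lemma}\label{lem:pairs}
Let $h$ be a small array on $D$. Then there are an infinite set $A\subseteq D$ and elements $x_i\in H$ $(i\in A)$ with $h(i,j)=x_i-x_j$ for all $i<j$ in $A$.
\end{lemma}

Smallness is a statement about all characters, so it is natural to average over them. The group $\widehat H$ is a closed subgroup of $\mathbb{T}^H$, hence a compact group in the topology of pointwise convergence. Let $\mu$ be its Haar measure, the translation-invariant Borel probability measure. For $g\in H$ the function $\chi\mapsto\chi(g)$ is continuous on $\widehat H$. If $g\ne0$, pick $\chi_0$ with $\chi_0(g)\ne1$ by (B2). Invariance gives $\int\chi(g)\,d\mu=\chi_0(g)\int\chi(g)\,d\mu$, so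
\begin{equation}\label{eq:zero}
\int\chi(g)\,d\mu(\chi)=0\qquad(g\ne0).
\end{equation}
Since $\chi(g)\overline{\chi(g')}=\chi(g-g')$, these functions form an orthonormal family in $L^2(\mu)$. Bessel's inequality for the indicator function of a Borel set $E\subseteq\widehat H$ gives $\sum_j|\int_E\chi(g_j)\,d\mu|^2\le\mu(E)$ for pairwise distinct $g_j$, and therefore
\begin{equation}\label{eq:bessel}
\int_E\chi(g_j)\,d\mu(\chi)\to0\qquad\text{for pairwise distinct } g_j\in H .
\end{equation}
We also use Ramsey's theorem: if the $4$-element subsets of an infinite set are colored with two colors, then some infinite subset has all its $4$-element subsets of one color.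

\begin{proof}[Proof of Lemma~\ref{lem:pairs}]
If $h(i,j)=x_i-x_j$, then $h(i,j)-h(i',j)$ does not depend on $j$. Color a quadruple $i<i'<j<j'$ according to whether this holds for it. Ramsey's theorem gives an infinite $A\subseteq D$ such that one of the following holds:
\begin{enumerate}
\item[(1)] $h(i,j)-h(i',j)=h(i,j')-h(i',j')$ for all $i<i'<j<j'$ in $A$;
\item[(2)] $h(i,j)-h(i',j)\ne h(i,j')-h(i',j')$ for all $i<i'<j<j'$ in $A$.
\end{enumerate}
We show that (1) gives the conclusion and that (2) is impossible.

\medskip\noindent\emph{Case 1.} For $i<i'$ in $A$ put $c(i,i')=h(i,j)-h(i',j)$, which is the same for all $j\in A$ with $j>i'$. For $i<i'<i''$, computing all three terms with one $j>i''$ gives $c(i,i')+c(i',i'')=c(i,i'')$. Let $a_0=\min A$, $x_{a_0}=0$ and $x_i=-c(a_0,i)$ for $i>a_0$ in $A$. Then $c(i,i')=x_i-x_{i'}$ for all $i<i'$ in $A$. This holds by definition for $i=a_0$, and otherwise $c(i,i')=c(a_0,i')-c(a_0,i)$. Hence $h(i,j)-x_i=h(i',j)-x_{i'}$ for $i<i'<j$, so for each $j>a_0$ in $A$ the element $z_j=h(i,j)-x_i+x_j$ does not depend on $i<j$. Thus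
\[
h(i,j)=x_i-x_j+z_j\qquad(i<j\text{ in }A),
\]
and it remains to show that $z_j=0$ for all large $j$.

First, $\chi(z_j)\to1$ for every $\chi\in\widehat H$. Otherwise there are $\varepsilon>0$ and an infinite set $Z\subseteq A$ with $|\chi(z_j)-1|\ge2\varepsilon$ for $j\in Z$. Some piece $P$ of the partition for $\chi$ and $\varepsilon$ meets $Z$ in an infinite set, and by compactness of $\mathbb{T}$ there are $i<j$ in $P\cap Z$ with $|\chi(x_i)-\chi(x_j)|<\varepsilon$. Then
\[
|\chi(z_j)-1|\le|\chi(z_j)-\chi(h(i,j))|+|\chi(h(i,j))-1|=|\chi(x_j)-\chi(x_i)|+|\chi(h(i,j))-1|<2\varepsilon,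
\]
a contradiction. Now if $z_j\ne0$ for infinitely many $j$, then along these $j$ dominated convergence gives $\int\chi(z_j)\,d\mu\to1$, contrary to \eqref{eq:zero}. So $z_j=0$ for all large $j$, and removing finitely many elements from $A$ gives the conclusion.

\medskip\noindent\emph{Case 2.} Now for $i\ne i'$ in $A$ the elements $h(i,j)-h(i',j)$, for $j\in A$ with $j>\max(i,i')$, are pairwise distinct. By \eqref{eq:bessel} the functions $\chi(h(i,j))$ and $\chi(h(i',j))$ of $\chi$ become uncorrelated as $j$ grows, whereas smallness forces them to be close to each other whenever $i,i',j$ share a piece. The difficulty is that the partition depends on $\chi$, and there are uncountably many partitions, so we cannot treat one partition at a time and add up null sets. We therefore retain from a partition only a finite sample of each piece.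

For a finite set $I\subset A$ and $j\in A$ with $j>\max I$, define the open set
\[
U_j(I)=\{\chi\in\widehat H:\ |\chi(h(i,j))-\chi(h(i',j))|<\tfrac12\ \text{ for all } i,i'\in I\}.
\]
A \emph{sample} is a tuple $\mathcal{I}=(I^1,\dots,I^m)$, where $m\ge1$ and each $I^s$ is a subset of $A$ with $8m$ elements. For a sample $\mathcal{I}$ and an integer $J>\max\bigcup_sI^s$ let
\[
E(\mathcal{I},J)=\bigcap_{j\in A,\ j\ge J}\ \bigcup_{s=1}^mU_j(I^s),
\]
a countable intersection of open sets. There are countably many pairs $(\mathcal{I},J)$. We show that the sets $E(\mathcal{I},J)$ cover $\widehat H$ and that each is null, which contradicts $\mu(\widehat H)=1$.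

\emph{The sets $E(\mathcal{I},J)$ cover $\widehat H$.} Given $\chi$, take the partition of $D$ for $\chi$ and $\varepsilon=\frac14$. Let $P_1,\dots,P_m$ be the pieces that meet $A$ in an infinite set, so that $m\ge1$ and $A\setminus\bigcup_sP_s$ is finite. Choose $I^s\subset P_s\cap A$ with $8m$ elements, and $J$ larger than all elements of $\bigcup_sI^s$ and of $A\setminus\bigcup_sP_s$. If $j\in A$ and $j\ge J$, then $j\in P_s$ for some $s$. For every $i\in I^s$ the indices $i<j$ lie in $P_s$, so $|\chi(h(i,j))-1|<\frac14$, and therefore $\chi\in U_j(I^s)$. Thus $\chi\in E(\mathcal{I},J)$.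

\emph{An estimate for one set $I$.} Let $I\subset A$ have $R\ge1$ elements and let $E\subseteq\widehat H$ be Borel. We claim that
\begin{equation}\label{eq:bad}
\limsup_{j\to\infty,\ j\in A}\mu(E\cap U_j(I))\le\frac4R\,\mu(E).
\end{equation}
Fix $i_0\in I$. For $\chi\in U_j(I)$ each number $\chi(h(i,j))\overline{\chi(h(i_0,j))}$ with $i\in I$ is within $\frac12$ of $1$, so it has real part at least $\frac12$. Summing over $i$ gives $|\sum_{i\in I}\chi(h(i,j))|\ge R/2$. Therefore
\begin{align*}
\frac{R^2}{4}\,\mu(E\cap U_j(I))&\le\int_E\Big|\sum_{i\in I}\chi(h(i,j))\Big|^2d\mu\\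
&=R\,\mu(E)+\sum_{i\ne i'\text{ in }I}\int_E\chi\big(h(i,j)-h(i',j)\big)\,d\mu .
\end{align*}
Each of the finitely many terms of the last sum tends to $0$ as $j\to\infty$ in $A$, by \eqref{eq:bessel}. This proves \eqref{eq:bad}.

\emph{Each $E(\mathcal{I},J)$ is null.} Since \eqref{eq:bad} holds for every $E$, we can apply it to $E=E(\mathcal{I},J)$ itself. For each $j\in A$ with $j\ge J$ we have $E=\bigcup_s(E\cap U_j(I^s))$, so
\[
\mu(E)\le\limsup_j\sum_{s=1}^m\mu(E\cap U_j(I^s))\le m\cdot\frac{4}{8m}\,\mu(E)=\tfrac12\,\mu(E),
\]
and $\mu(E)=0$.
\end{proof}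

\begin{remark}
The end of Case 1 shows that a sequence converging to $0$ in $H^\#$ is eventually $0$. The lemma depends on this. In a topological group with a sequence of nonzero elements $z_j\to0$, the array $h(i,j)=z_j$ is small in the analogous sense (isolate finitely many indices), but $z_j=x_i-x_j$ for all $i<j$ in an infinite set $A$ would make $x$ constant on $A$ and force $z_j=0$.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:linear}]
For $y\in G$ and $i<j<\omega$ let $h_y(i,j)=f(y+e_i-e_j)-f(y)$. Given $\chi\in\widehat H$ and $\varepsilon>0$, continuity of $f$ at $y$ gives a basic subgroup $L$ with $|\chi(f(y+g)-f(y))-1|<\varepsilon$ for all $g\in L$. The partition of Lemma~\ref{lem:partition} for $L$ shows that $h_y$ is small on $\omega$, hence on every infinite subset of $\omega$.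

The group $G$ is countable; write $G=\{y_0,y_1,\dots\}$ without repetitions. Applying Lemma~\ref{lem:pairs} successively, we obtain infinite sets $\omega\supseteq A_0\supseteq A_1\supseteq\cdots$ and elements $x^{y_q}_i$ $(i\in A_q)$ with $h_{y_q}(i,j)=x^{y_q}_i-x^{y_q}_j$ for $i<j$ in $A_q$. Choose $a_0<a_1<\cdots$ with $a_q\in A_q$, and put $A=\{a_q:q<\omega\}$ and $t(y_q)=a_q$. Every $i\in A$ with $i\ge a_q$ lies in $A_q$, so \eqref{eq:linear} holds.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{Thinning the basis}

The hypothesis $|NH|<\kappa$ is used only in the following pigeonhole argument, which needs no continuity.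

\begin{lemma}\label{lem:thin}
Let $\mathbb{V}_n^\kappa$ have basis $(e_\alpha)_{\alpha<\kappa}$ with $\kappa$ infinite, let $|NH|<\kappa$ and let $f:\mathbb{V}_n^\kappa\to H$ be any map. Then there are distinct $\alpha_0,\alpha_1,\ldots<\kappa$ such that for each $i$ the element $Nf(e_{\alpha_i}-e_{\alpha_j})$ is the same for all $j>i$.
\end{lemma}

\begin{proof}
Let $\nu=\omega$ if $NH$ is finite, and let $\nu=|NH|^+$ be the successor cardinal if $NH$ is infinite. Then $\nu\le\kappa$, and every map from a set of cardinality $\nu$ into $NH$ has a fiber of cardinality $\nu$. For finite $NH$ this is the pigeonhole principle. For infinite $NH$, the domain would otherwise be a union of $|NH|$ sets of cardinality at most $|NH|$, and so have cardinality at most $|NH|<\nu$.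

Let $K_0\subseteq\kappa$ have cardinality $\nu$. Given $K_m$ of cardinality $\nu$, choose $\alpha_m\in K_m$, and then $K_{m+1}\subseteq K_m\setminus\{\alpha_m\}$ of cardinality $\nu$ on which $\alpha\mapsto Nf(e_{\alpha_m}-e_\alpha)$ is constant. For $j>i$ we have $\alpha_j\in K_{i+1}$, so $\alpha_j\ne\alpha_i$ and the value $Nf(e_{\alpha_i}-e_{\alpha_j})$ does not depend on $j$.
\end{proof}

For the identity map of $\mathbb{V}_n^\kappa$ with $n\nmid N$ the conclusion fails, since the elements $Ne_\alpha-Ne_\beta$ with $\alpha$ fixed are pairwise distinct.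

\subsection{Limits along ultrafilters}

In Section~\ref{sec:idea} we passed to an infinite set $Q'$ that depended on the point $y$ and on the neighborhood $M$. With $N$ steps such choices would have to be made compatibly at every point reached. Ultrafilters make all of them at once.

An \emph{ultrafilter} $u$ on $\omega$ is a family of nonempty subsets of $\omega$, closed under finite intersections and supersets, that contains one piece of every finite partition of $\omega$. It is \emph{nonprincipal} if it contains all cofinite sets. Every infinite subset of $\omega$ belongs to some nonprincipal ultrafilter. If $g$ is a map from a member of $u$ into a compact Hausdorff space $K$, there is a unique point $\lim_{a\to u}g(a)$ of $K$ such that $\{a:g(a)\in U\}\in u$ for each of its neighborhoods $U$. We use three properties.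
\begin{enumerate}
\item[(L1)] The limit is unchanged if $g$ is restricted to a smaller member of $u$.
\item[(L2)] The limit commutes with continuous maps. In particular, in a compact Abelian group it is additive.
\item[(L3)] If $W\subseteq K$ is closed and $g(a)\in W$ for all $a$ in a member of $u$, then the limit lies in $W$. Applying this from the inside out: if $g:\omega^s\to K$, $P_l\in u_l$ for $l\le s$, and $g$ maps $P_1\times\dots\times P_s$ into $W$, then $\lim_{a_1\to u_1}\cdots\lim_{a_s\to u_s}g(a_1,\dots,a_s)\in W$.
\end{enumerate}

\subsection{The forward and backward operators}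

\begin{proposition}\label{prop:core}
Let $n\ge2$ and $N\ge1$, let $G=\mathbb{V}_n^\omega$ have basis $(e_j)_{j<\omega}$, and let $f:G^\#\to H^\#$ be continuous with $f(0)=0$. Assume that for each $i$ the element $Nf(e_i-e_j)$ is the same for all $j>i$. Then there are disjoint infinite sets $B,C\subseteq\omega$ such that $0$ lies in the closure of $f(X_N(B,C))$ in $H^\#$.
\end{proposition}

\begin{proof}
Take $A$, $t(y)$ and $x^y_i$ from Proposition~\ref{prop:linear}. Split $A$ into disjoint infinite sets $B$ and $C$, and let $u\ni B$ and $v\ni C$ be nonprincipal ultrafilters on $\omega$. To have limits available, let $K=\mathbb{T}^{\widehat H}$, written additively, and regard $H^\#$ as a topological subgroup of the compact group $K$ by (B4). On the Abelian group of all functions $\psi:G\to K$ define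
\[
(S\psi)(y)=\lim_{a\to u}\lim_{b\to v}\psi(y+e_a-e_b),\qquad (T\psi)(y)=\lim_{b\to v}\lim_{a\to u}\psi(y+e_b-e_a).
\]
By (L2), $S$ and $T$ are additive operators. The operator $S$ is the limiting form of the forward step and $T$ that of the backward step. In an iterated limit the inner index is larger than the outer one for almost all its values, and \eqref{eq:linear} requires the index with the plus sign to be the smaller one. This dictates the order of the limits in $S$ and in $T$.

\medskip\noindent\emph{Step 1: forward and backward increments are opposite.} For $y\in G$ put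
\[
\xi(y)=\lim_{a\to u}x^y_a,\qquad \eta(y)=\lim_{b\to v}x^y_b,\qquad d(y)=\xi(y)-\eta(y),
\]
with limits in $K$. They exist because $A\setminus t(y)$, the set where $x^y$ is defined, belongs to both $u$ and $v$. We claim that
\begin{equation}\label{eq:increments}
Sf=f+d,\qquad Tf=f-d .
\end{equation}
Fix $y$ and $a\in B$ with $a\ge t(y)$. The set $\{b\in C:b>a\}$ belongs to $v$, and on it $f(y+e_a-e_b)=f(y)+x^y_a-x^y_b$ by \eqref{eq:linear}. So the inner limit in $(Sf)(y)$ is $f(y)+x^y_a-\eta(y)$. The set of such $a$ belongs to $u$, so $(Sf)(y)=f(y)+\xi(y)-\eta(y)$. For $T$, fix $b\in C$ with $b\ge t(y)$. On $\{a\in B:a>b\}\in u$ we have $f(y+e_b-e_a)=f(y)+x^y_b-x^y_a$, so the inner limit is $f(y)+x^y_b-\xi(y)$, and $(Tf)(y)=f(y)+\eta(y)-\xi(y)$.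

\medskip\noindent\emph{Step 2: a forward step followed by a backward step returns.} We claim that $STf=f$. By definition,
\[
(STf)(y)=\lim_{a\to u}\lim_{b\to v}\lim_{b'\to v}\lim_{a'\to u}f(y+e_a-e_b+e_{b'}-e_{a'}).
\]
Let $W$ be a closed neighborhood of $f(y)$ in $K$. By continuity at $y$ there is a basic subgroup $L$ with $f(y+L)\subseteq W$. Let $P\in u$ and $Q\in v$ be pieces of the partition of Lemma~\ref{lem:partition} for $L$. If $a,a'\in P$ and $b,b'\in Q$, then $(e_a-e_{a'})+(e_{b'}-e_b)\in L$, so the value of $f$ under the limit lies in $W$. By (L3), $(STf)(y)\in W$. In a compact Hausdorff space a point is the intersection of its closed neighborhoods, so $(STf)(y)=f(y)$.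

\medskip\noindent\emph{Step 3: the increment is invariant under $S$.} By Step 2, additivity of $S$ and \eqref{eq:increments},
\[
f=S(f-d)=Sf-Sd=f+d-Sd,
\]
so $Sd=d$. Hence $S^mf=f+md$ for all $m\ge1$: this is \eqref{eq:increments} for $m=1$, and $S(f+md)=f+d+md$. The function $d$ need not be constant on $G$, as Example~\ref{ex:flip} shows, but the identity $Sd=d$ is all that iteration requires. In particular we need information on $Nd$ at the single point $0$.

\medskip\noindent\emph{Step 4: $Nd(0)=0$.} Write $x_i=x^0_i$ and fix $i\in A$ with $i\ge t(0)$. For $j>i$ in $A$, formula \eqref{eq:linear} and $f(0)=0$ give $Nx_i-Nx_j=Nf(e_i-e_j)$, which by assumption does not depend on $j$. So $Nx_j$ equals one element $c\in H$ for all $j>i$ in $A$. By (L2) and (L1),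
\[
Nd(0)=\lim_{a\to u}Nx_a-\lim_{b\to v}Nx_b=c-c=0 .
\]

\medskip\noindent\emph{Conclusion.} Steps 3 and 4 give $(S^Nf)(0)=f(0)+Nd(0)=0$. Unfolding the definition of $S$ a total of $N$ times, we get
\[
0=(S^Nf)(0)=\lim_{a_1\to u}\lim_{b_1\to v}\cdots\lim_{a_N\to u}\lim_{b_N\to v}f\Big(\sum_{l=1}^N(e_{a_l}-e_{b_l})\Big).
\]
For $a_l\in B\in u$ and $b_l\in C\in v$ the value under the limit lies in $f(X_N(B,C))$. By (L3), $0$ lies in the closure of $f(X_N(B,C))$ in $K$, and hence in its closure in the subspace $H^\#$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]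
Suppose that $f:(\mathbb{V}_n^\kappa)^\#\to H^\#$ is an embedding. Replacing $f$ by $f-f(0)$, which is allowed by (B1), we may assume $f(0)=0$. Take $\alpha_0,\alpha_1,\dots$ from Lemma~\ref{lem:thin}, and let $G\cong\mathbb{V}_n^\omega$ be the subgroup with basis $(e_{\alpha_j})_{j<\omega}$. By (B2) the restriction of $f$ to $G$ is an embedding of $G^\#$ into $H^\#$, and it satisfies the assumptions of Proposition~\ref{prop:core}. So there are disjoint infinite sets $B,C\subseteq\omega$ with $f(0)=0$ in the closure of $f(X_N(B,C))$. Since $f$ is a homeomorphism onto its image, $0$ lies in the closure of $X_N(B,C)$ in $G^\#$. This is the only use of the continuity of $f^{-1}$. As $n\nmid N$, we have a contradiction with Lemma~\ref{lem:far}.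
\end{proof}

\section{Bounded groups}\label{sec:class}

By the Pr\"ufer--Baer theorem, every bounded Abelian group is a direct sum of cyclic groups. Splitting cyclic groups into primary parts, we write
\[
G\cong\bigoplus_{p,j}\mathbb{V}_{p^j}^{a_{p,j}},\qquad H\cong\bigoplus_{p,j}\mathbb{V}_{p^j}^{b_{p,j}},
\]
where $p$ runs over primes, $j\ge1$, and only finitely many of the cardinals $a_{p,j},b_{p,j}$ are nonzero. The group $p^{k-1}\mathbb{V}_{p^j}$ is cyclic of order $p^{j-k+1}$ for $j\ge k$ and trivial for $j<k$, and summands of order prime to $p$ contain no element of order $p$. Hence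
\begin{equation}\label{eq:rank}
r_p(p^{k-1}G)=\sum_{j\ge k}a_{p,j},\qquad r_p(p^{k-1}H)=\sum_{j\ge k}b_{p,j}.
\end{equation}
So $r_p(p^{k-1}G)$ counts the cyclic summands of $G$ that contain an element of order $p^k$. We use repeatedly that a finite sum of cardinals, if infinite, equals its largest term.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
We prove (a)$\Rightarrow$(b), (b)$\Rightarrow$(c), (c)$\Rightarrow$(b) and (b)$\Rightarrow$(a). Only the first implication uses Theorem~\ref{thm:main}.

\medskip\noindent(a)$\Rightarrow$(b). Let $\kappa=r_p(p^{k-1}G)$ be infinite. By \eqref{eq:rank}, $a_{p,j}=\kappa$ for some $j\ge k$. So $\mathbb{V}_{p^k}^\kappa$ is isomorphic to a subgroup of $\mathbb{V}_{p^j}^\kappa$, hence of $G$, and $(\mathbb{V}_{p^k}^\kappa)^\#$ embeds into $H^\#$ by (B2) and (a). We choose $N$ so that $NH$ sees only the summands counted by $r_p(p^{k-1}H)$. Let the exponent of $H$ be $p^sm$ with $p\nmid m$, and put $N=p^{k-1}m$. Then $p^k\nmid N$, and Theorem~\ref{thm:main} gives $|NH|\ge\kappa$. Let $H_p=\bigoplus_j\mathbb{V}_{p^j}^{b_{p,j}}$ be the $p$-primary part of $H$. Multiplication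 by $m$ kills the other primary parts and is bijective on $H_p$. So $NH=p^{k-1}H_p$ is a direct sum of $r_p(p^{k-1}H)$ nontrivial finite cyclic groups. Since $NH$ is infinite, the number of summands is infinite and equals $|NH|$. Hence $r_p(p^{k-1}H)\ge\kappa$.

\medskip\noindent(b)$\Rightarrow$(c). Let $G'$ be the sum of the terms $\mathbb{V}_{p^j}^{a_{p,j}}$ with $a_{p,j}$ infinite, and $F$ the sum of the others. Then $F$ is finite, $G=G'\times F$, and $G'$ is infinite and of finite index. We show that $G'$ is isomorphic to a subgroup of $H$. If $a_{p,j}$ is infinite, then (b) and \eqref{eq:rank} give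
\[
a_{p,j}\le\sum_{i\ge j}a_{p,i}\le\sum_{i\ge j}b_{p,i},
\]
so there is $i(p,j)\ge j$ with $b_{p,i(p,j)}\ge a_{p,j}$. Several values of $j$ may share the same $i=i(p,j)$, but only finitely many do. Since $b_{p,i}$ is infinite, $\mathbb{V}_{p^i}^{b_{p,i}}$ is isomorphic to a direct sum of that many copies of itself, and we assign one copy to each such $j$. Hence $H$ contains a copy of $\bigoplus\mathbb{V}_{p^{i(p,j)}}^{a_{p,j}}$, which contains a copy of $\bigoplus\mathbb{V}_{p^j}^{a_{p,j}}\cong G'$. Both sums run over the pairs $(p,j)$ with $a_{p,j}$ infinite.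

\medskip\noindent(c)$\Rightarrow$(b). Let $G_1\le G$ have finite index and be isomorphic to a subgroup of $H$. Put $M=p^{k-1}G$ and $M_1=p^{k-1}G_1$. Multiplication by $p^{k-1}$ induces a surjection $G/G_1\to M/M_1$, so $M/M_1$ is finite. Since $M_1[p]=M[p]\cap M_1$, the group $M[p]/M_1[p]$ injects into $M/M_1$ and is finite as well. Thus if $r_p(M)$ is infinite, it equals $r_p(M_1)$. An injective homomorphism $G_1\to H$ maps $M_1[p]$ injectively into $(p^{k-1}H)[p]$, so $r_p(M_1)\le r_p(p^{k-1}H)$.

\medskip\noindent(b)$\Rightarrow$(a). Take $G'$ and $F$ as in the proof of (b)$\Rightarrow$(c), so that $G'^\#$ embeds into $H^\#$ by (B2). It remains to absorb the finite factor $F$, as in the example of the introduction. Pick $(q,j)$ with $a_{q,j}$ infinite and an integer $t\ge1$ with $q^{jt}\ge|F|$, and put $E=\mathbb{V}_{q^j}^t$. Then $G'\times E\cong G'$ because $a_{q,j}+t=a_{q,j}$. The spaces $F^\#$ and $E^\#$ are finite and discrete, so any injection $F\to E$ is an embedding. By (B3) we obtain an embedding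
\[
G^\#=G'^\#\times F^\#\ \to\ G'^\#\times E^\#=(G'\times E)^\#\cong G'^\# ,
\]
and composing it with the embedding of $G'^\#$ into $H^\#$ gives (a).

\medskip\noindent\emph{The last statement.} Let $n=\prod_{p\mid n}p^{k_p}$, so that $\mathbb{V}_n^\kappa\cong\bigoplus_{p\mid n}\mathbb{V}_{p^{k_p}}^\kappa$, and suppose that $(\mathbb{V}_n^\kappa)^\#$ embeds into $H^\#$. For each $p\mid n$ we have $r_p(p^{k_p-1}\mathbb{V}_n^\kappa)=\kappa$, so (b) gives $r_p(p^{k_p-1}H)\ge\kappa$. By \eqref{eq:rank}, $b_{p,j}\ge\kappa$ for some $j\ge k_p$, and $\mathbb{V}_{p^{k_p}}^\kappa$ is isomorphic to a subgroup of the $p$-primary part of $H$. Taking the sum over $p\mid n$ shows that $\mathbb{V}_n^\kappa$ is isomorphic to a subgroup of $H$. The converse is (B2).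
\end{proof}

\begin{thebibliography}{1}

\bibitem{topics}
\emph{Selected topics from the structure theory of topological groups},
\texttt{http://www.math.sci.\allowbreak ehime-u.ac.jp/\allowbreak\textasciitilde dima/\allowbreak papers/\allowbreak opit2/\allowbreak structure\_theory.pdf}

\end{thebibliography}
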